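# Global roundings along shortest paths, and why products of coordinates become affine

## Rounding a sequence: the path

Let $V$ be a finite set with $n\ge 1$ elements and let $H=(V,\mathcal F)$ be a hypergraph: $\mathcal F$ is a family of subsets of $V$, the hyperedges. For a function $b:V\to\mathbb R$ and $S\subseteq V$ write
$$b(S)=\sum_{v\in S}b(v),\qquad b(\emptyset)=0 .$$

**Definition (discrepancy distance, global rounding, $\nu$).** For $a,b:V\to\mathbb R$ put
$$D_H(a,b)=\max_{F\in\mathcal F}|a(F)-b(F)|$$
(and $D_H=0$ if $\mathcal F$ is empty). Given an input $a\in[0,1]^V$, a binary assignment $b\in\{0,1\}^V$ is a *global rounding* of $a$ if $D_H(a,b)<1$. The number $\nu(H)$ is the maximum, over all $a\in[0,1]^V$, of the number of global roundings of $a$.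

So we replace real numbers in $[0,1]$ by bits, and on every hyperedge the total must change by less than $1$. The question is how many ways there can be to do this.

Start with $V=\{1,\dots,n\}$ and let $I_n$ be the hypergraph whose hyperedges are all intervals $[i,j]$, $1\le i\le j\le n$. For $n=1$ the input $a=\tfrac12$ has both roundings, so $\nu(I_1)=2$. For $n=2$ the hyperedges are $\{1\},\{2\},\{1,2\}$. The input $(0.3,\,0.3)$ has the roundings $(0,0),(1,0),(0,1)$, since $b(1)+b(2)$ must lie in $(-0.4,\,1.6)$. No input admits all four assignments: $b(1)+b(2)$ would take both values $0$ and $2$ in the interval $(a(V)-1,\,a(V)+1)$, which is open of length $2$. So $\nu(I_2)=3$.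

**Proposition 1.** $\nu(I_n)\le n+1$.

This bound is due to Sadakane et al.; here is a short proof.

*Proof.* Fix $a\in[0,1]^n$ and a global rounding $b$. Put $\sigma_i=a([1,i])$, $\tau_i=b([1,i])$, $d_i=\tau_i-\sigma_i$ for $0\le i\le n$, with $\sigma_0=\tau_0=d_0=0$. For $0\le i<j\le n$,
$$d_j-d_i=b([i+1,j])-a([i+1,j]),\qquad\text{so}\qquad |d_j-d_i|<1. \tag{1}$$
Thus any two of the $n+1$ numbers $d_0,\dots,d_n$ differ by less than $1$. Choose $m\in\{0,\dots,n\}$ with $d_m$ minimal. Then $0\le d_j-d_m<1$ for all $j$, and $d_j-d_m$ differs from $\sigma_m-\sigma_j$ by the integer $\tau_j-\tau_m$. Writing $\{t\}$ for the fractional part of $t$, we get $d_j-d_m=\{\sigma_m-\sigma_j\}$. Taking $j=0$ gives $d_m=-\{\sigma_m\}$, hence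
$$d_j=\{\sigma_m-\sigma_j\}-\{\sigma_m\}\qquad(0\le j\le n).$$
The right side depends only on $a$ and $m$. The numbers $d_j$ determine $\tau_j=\sigma_j+d_j$, and so $b(j)=\tau_j-\tau_{j-1}$. Hence $b$ is determined by $m$, and $m$ has $n+1$ possible values. $\blacksquare$

The bound $n+1$ cannot be improved, and this is true for every hypergraph.

**Lemma 2.** $\nu(H)\ge n+1$ for every hypergraph $H$ on $n$ vertices.

*Proof.* Let $a(v)=\epsilon$ for all $v$, with $0<\epsilon<1/n$. Let $b$ have at most one entry equal to $1$. For a nonempty hyperedge $F$ we have $b(F)\in\{0,1\}$ and $0<a(F)\le n\epsilon<1$, so $|b(F)-a(F)|<1$; an empty hyperedge imposes no condition. There are $n+1$ such $b$. $\blacksquare$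

So $\nu(I_n)=n+1$.

## From intervals to shortest paths in a graph

Intervals are the vertex sets of the subpaths of a path. We now replace the path by a graph.

**Definition (shortest-path hypergraph).** Let $G$ be a connected graph on $n$ nodes whose edges carry positive weights (all weights are $1$ if $G$ is unweighted). The hypergraph $H_G$ has the vertex set of $G$. A set $F$ is a hyperedge if and only if $F$ is the vertex set of some shortest, that is, minimum-weight, path between some pair of vertices. One-vertex paths count, so singletons are hyperedges. If several shortest paths join the same pair, all of them are included.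

Some examples:

- For the path $P_n$, $H_{P_n}=I_n$.
- For the unweighted complete graph $K_n$, the hyperedges are the singletons and the pairs.
- For a triangle on $u,v,w$ with weights $1$ on $uw$, $1$ on $wv$ and $3$ on $uv$, the set $\{u,w,v\}$ is a hyperedge and $\{u,v\}$ is not. If the weight of $uv$ is $2$, both are hyperedges.
- For the star $K_{1,3}$ with center $c$ and leaves $1,2,3$, the hyperedges are the four singletons, the three sets $\{c,i\}$ and the three sets $\{i,c,j\}$.

The equality $\nu(H_G)=n+1$ is known if $G$ is an outerplanar graph, an unweighted mesh or an unweighted $k$-tree. The problem, taken from "Mathematical Aspects of Image Processing", is to prove or disprove the conjecture that it holds for every connected graph. It does.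

**Theorem 3.** Let $G$ be a connected graph with $n$ nodes and positive edge weights. Then $\nu(H_G)=n+1$.

What changes when we leave the path? The proof of Proposition 1 lists the vertices in a row and uses (1) for *all* pairs $i<j$. For $i=0$, $j=n$ this is the condition for the hyperedge $F=V$. In the star $K_{1,3}$ no hyperedge has more than three of the four vertices. So whatever order we choose, the comparison of $d_0$ with $d_4$ is not available, and we cannot place all the $d_j$ in one window of length less than $1$. The prefix-sum argument stops there.

Let us look at the star by hand. We write assignments as $(b(c);b(1),b(2),b(3))$ and take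
$$a=(0.1;\ 0.6,\ 0.6,\ 0.6).$$
The conditions are $b(c)+b(i)\in(-0.3,\,1.7)$ and $b(i)+b(c)+b(j)\in(0.3,\,2.3)$, that is,
$$b(c)+b(i)\in\{0,1\},\qquad b(i)+b(c)+b(j)\in\{1,2\}. \tag{2}$$
The singletons give no restriction, since $0<a(v)<1$. If $b(c)=0$, at most one leaf may get $0$; this gives four roundings. If $b(c)=1$, every leaf gets $0$, and then the sums over $\{i,c,j\}$ equal $1$, as allowed. So the set of roundings is
$$B=\{(0;1,1,1),\ (0;0,1,1),\ (0;1,0,1),\ (0;1,1,0),\ (1;0,0,0)\}, \tag{3}$$
and $|B|=5=n+1$. There can also be none: for $a=(0;\tfrac12,\tfrac12,\tfrac12)$ we need $b(c)=0$ and $b(i)+b(j)\in(0,2)$, so the three leaf bits would be pairwise different, which is impossible.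

## Counting roundings by the dimension of a space of functions

The number $n+1$ is also the number of coefficients of an affine function of $n$ variables. This suggests bounding $|B|$ by showing that every function on $B$ is affine.

**Definition (integral affine).** Fix a finite set $B\subset\{0,1\}^V$. Let $x_v:B\to\{0,1\}$, $x_v(b)=b(v)$, and $x(S)=\sum_{v\in S}x_v$ for $S\subseteq V$. A function on $B$ is *integral affine* if it equals $c+\sum_{w\in V}c_wx_w$ on $B$ with $c,c_w\in\mathbb Z$.

This is a statement about the values on $B$ only. For instance, if $B=\{(0,0),(1,0),(0,1)\}$ then $x_1x_2$ is integral affine, because it is $0$ on $B$. On $B=\{0,1\}^2$ it is not: if $x_1x_2=c+c_1x_1+c_2x_2$, the first three points give $c=c_1=c_2=0$, and the value at $(1,1)$ is then wrong.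

We use one textbook fact: if the free module $\mathbb Z^m$ is generated by $N$ elements, then $m\le N$. (The same $N$ vectors span $\mathbb Q^m$ over $\mathbb Q$.)

**Lemma 4.** Let $B\subset\{0,1\}^V$ be nonempty, and suppose that $x_ux_v$ is integral affine on $B$ for all $u\ne v$. Then every function $B\to\mathbb Z$ is integral affine, and $|B|\le n+1$.

*Proof.* Let $L$ be the $\mathbb Z$-module of integral affine functions on $B$. It is spanned by the $n+1$ functions $1$ and $x_v$ $(v\in V)$.

The module $L$ is closed under multiplication. By bilinearity it is enough to multiply generators. Products with $1$ are clear; $x_v^2=x_v$ because $x_v$ has values in $\{0,1\}$; and $x_ux_v\in L$ for $u\neq v$ by hypothesis. So $L$ is a ring.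

For $b\in B$, the indicator function of $\{b\}$ on $B$ is
$$\mathbf 1_{\{b\}}=\prod_{v:\,b(v)=1}x_v\ \prod_{v:\,b(v)=0}(1-x_v). \tag{4}$$
Indeed, at a point $b'\in B$ every factor is $1$ if $b'=b$, and some factor is $0$ if $b'$ differs from $b$ in a coordinate. All factors lie in $L$, so $\mathbf 1_{\{b\}}\in L$. The indicators span $\mathbb Z^B$ over $\mathbb Z$, hence $L=\mathbb Z^B$. This free module of rank $|B|$ is generated by $n+1$ elements, so $|B|\le n+1$. $\blacksquare$

The task is now to find one affine formula on $B$ for each product $x_ux_v$. When is this immediate? Take $K_n$. The pair $\{u,v\}$ is a hyperedge, so $b(u)+b(v)$ lies in an open interval of length $2$ and cannot take both values $0$ and $2$ on $B$. If it never equals $2$, then $x_ux_v=0$ on $B$. If it never equals $0$, then $(1-x_u)(1-x_v)=0$, that is, $x_ux_v=x_u+x_v-1$. Both are integral affine, and Lemma 4 with Lemma 2 gives $\nu(H_{K_n})=n+1$.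

If $u$ and $v$ are not joined by a two-vertex shortest path, this argument fails. On the set $B$ in (3), the sum $x_1+x_2$ over two leaves takes the value $0$ at $(1;0,0,0)$, the value $1$ at $(0;0,1,1)$ and the value $2$ at $(0;1,1,1)$. So $x_1x_2$ is neither $0$ nor $x_1+x_2-1$ on $B$. If it is affine at all, the formula must also involve other vertices.

## Multiplying by one vertex at the end of a path

What remains of the argument for $K_n$ is this: it treats the product of two $\{0,1\}$-valued functions whose *sum* is controlled. The second function need not be a single coordinate. It can be the sum over a whole path, shifted by a constant. This gives a formula for $x_u$ times a path sum, and the single product $x_ux_v$ is the difference of two such terms.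

**Definition (tight set).** Let $B\subseteq\mathbb Z^V$. A set $S\subseteq V$ is *tight* for $B$ if there is an integer $k_S$ with $b(S)\in\{k_S,k_S+1\}$ for all $b\in B$.

The empty set is always tight, with $k_\emptyset=0$. If $B\subseteq\{0,1\}^V$, every singleton is tight, with $k=0$. On the set (3), condition (2) says that the sets $\{c,i\}$ are tight with $k=0$ and the sets $\{i,c,j\}$ are tight with $k=1$, while $\{1,2\}$ is not tight.

**Lemma 5.** Let $a\in\mathbb R^V$ and let $B$ be a set of points $b\in\mathbb Z^V$ with $D_H(a,b)<1$. Then every hyperedge of $H$ is tight for $B$.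

*Proof.* For a hyperedge $F$ and $b\in B$, the integer $b(F)$ lies in the open interval $(a(F)-1,\,a(F)+1)$ of length $2$. Such an interval contains at most two integers, and if it contains two they are consecutive. $\blacksquare$

**Lemma 6.** Let $B\subset\{0,1\}^V$, let $u\notin S$, and suppose that $S$ and $S\cup\{u\}$ are tight for $B$. Then $x_u\,x(S)$ is integral affine on $B$.

*Proof.* Put $p=x_u$ and $q=x(S)-k_S$. Both take values in $\{0,1\}$ on $B$, the second because $S$ is tight. Since $u\notin S$,
$$p+q=x(S\cup\{u\})-k_S .$$
As $S\cup\{u\}$ is tight, $p+q$ takes its values in a set of two consecutive integers. So it cannot take both values $0$ and $2$ on $B$.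

If $p+q$ never equals $2$, then $p$ and $q$ are never both $1$, so $pq=0$ on $B$. If $p+q$ never equals $0$, then $p$ and $q$ are never both $0$, so $(1-p)(1-q)=0$, that is, $pq=p+q-1$ on $B$. In both cases $pq$ is integral affine. Hence so is
$$x_u\,x(S)=pq+k_S\,x_u. \qquad\blacksquare$$

**Lemma 7.** Let $B\subset\{0,1\}^V$, let $u\neq v$ and $S\subseteq V\setminus\{u,v\}$, and suppose that the four sets $S$, $S\cup\{u\}$, $S\cup\{v\}$, $S\cup\{u,v\}$ are tight for $B$. Then $x_ux_v$ is integral affine on $B$.

*Proof.* Since $v\notin S$, we have $x(S\cup\{v\})=x(S)+x_v$, so
$$x_ux_v=x_u\,x(S\cup\{v\})-x_u\,x(S). \tag{5}$$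
The first term is integral affine by Lemma 6 for $u$ and the set $S\cup\{v\}$: the tight sets needed are $S\cup\{v\}$ and $S\cup\{u,v\}$, and $u\notin S\cup\{v\}$. The second is integral affine by Lemma 6 for $u$ and the set $S$: the tight sets needed are $S$ and $S\cup\{u\}$. $\blacksquare$

## Proof of Theorem 3

The lower bound is Lemma 2. For the upper bound fix $a\in[0,1]^V$ and let $B\subseteq\{0,1\}^V$ be its set of global roundings. If $B=\emptyset$ there is nothing to prove, so assume $B\ne\emptyset$.

**Step 1: pieces of shortest paths are shortest paths.** This step provides the four sets for Lemma 7. Let $P$ be a shortest path from $u$ to $v$, and let $y,z$ be two vertices on it. If the part of $P$ between $y$ and $z$ were not a shortest path, we could replace it by a path from $y$ to $z$ of smaller weight. This would give a walk from $u$ to $v$ of weight less than that of $P$. Cutting out closed segments, which does not increase the weight because the weights are positive, turns the walk into a path from $u$ to $v$ of weight less than that of $P$, a contradiction.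

**Step 2: every product $x_ux_v$ is integral affine.** This step verifies the hypothesis of Lemma 4. Let $u\neq v$. Since $G$ is connected, there is a shortest path from $u$ to $v$. Let $P$ be its vertex set and $S=P\setminus\{u,v\}$. The path meets $u$ and $v$ only at its ends. Removing the end $v$, the end $u$, or both leaves subpaths with vertex sets $S\cup\{u\}$, $S\cup\{v\}$ and $S$, the last one possibly empty. By Step 1 each of
$$S\cup\{u,v\},\quad S\cup\{u\},\quad S\cup\{v\},\quad S$$
is a hyperedge, except that $S$ may be empty. By Lemma 5, and because $\emptyset$ is tight, all four are tight for $B$. Lemma 7 applies.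

**Step 3: the count.** By Lemma 4, $|B|\le n+1$. As $a$ was arbitrary, $\nu(H_G)\le n+1$. $\blacksquare$

Let us run this on the star with the set $B$ of (3). For the center and a leaf we take $S=\emptyset$. The set $\{c,i\}$ is tight with $k=0$, so $x_c+x_i$ is never $2$ and $x_ix_c=0$. For two leaves $i,j$ the interior is $S=\{c\}$. In the first term of (5), $p=x_i$ and $q=x_c+x_j$, with $p+q\in\{1,2\}$. So $p+q$ is never $0$, and $x_i(x_c+x_j)=x_i+x_c+x_j-1$. Subtracting $x_ix_c=0$,
$$x_ix_j=x_i+x_j+x_c-1\qquad\text{on }B.$$
Check: at $(0;1,1,1)$ this reads $1=1$. At a point with $b(c)=0$ and exactly one leaf zero, it reads $0=0$ if the zero leaf is $i$ or $j$, and $1=1$ otherwise. At $(1;0,0,0)$ it reads $0=0$. The term $x_c$ is what the two-vertex argument was missing.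

## The roundings span a unimodular simplex

Lemma 4 says more than a count: *every* integer-valued function on $B$ is affine with integer coefficients. The range $a\in[0,1]^V$ was not used either. In the example (3), with $b_0=(0;1,1,1)$, the differences $b-b_0$ are
$$(0;-1,0,0),\quad(0;0,-1,0),\quad(0;0,0,-1),\quad(1;-1,-1,-1),$$
and their determinant is $\pm1$, so they form a $\mathbb Z$-basis of $\mathbb Z^4$. This is general.

**Theorem 8.** Let $G$ be a connected graph with $n$ nodes and positive edge weights, let $a\in\mathbb R^V$ be arbitrary, and let $B$ be the set of *all* integer points $b\in\mathbb Z^V$ with $D_{H_G}(a,b)<1$. Then $|B|\le n+1$. If $B\ne\emptyset$ and $b_0\in B$, then the vectors $b-b_0$ $(b\in B\setminus\{b_0\})$ are part of a $\mathbb Z$-basis of $\mathbb Z^V$. That is, $\operatorname{conv}B$ is a unimodular simplex, and in particular $B$ is affinely independent.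

*Proof.* If $B=\emptyset$ the bound is trivial; assume $B\neq\emptyset$. Singletons are hyperedges, so $|b(v)-a(v)|<1$ for all $v$ and $b\in B$; hence $B$ is finite.

**Step 1: reduction to binary points.** This step makes the earlier lemmas applicable. By Lemma 5 the singletons are tight, so there is $k\in\mathbb Z^V$ with $b(v)\in\{k(v),k(v)+1\}$ for all $b\in B$ and $v\in V$. Replace $a$ by $a-k$ and each $b$ by $b-k$. The distances $D_{H_G}(a,b)$, the number $|B|$ and the differences $b-b_0$ do not change. So we may assume $B\subseteq\{0,1\}^V$.

**Step 2: all functions on $B$ are integral affine.** This gives the bound and the tool for the next step. Steps 1 and 2 of the proof of Theorem 3 used only that $B$ is binary and that hyperedges are tight, which Lemma 5 gives for every real $a$. So each $x_ux_v$ with $u\neq v$ is integral affine on $B$. By Lemma 4, every function $B\to\mathbb Z$ is integral affine, and $|B|\le n+1$.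

**Step 3: a left inverse.** This step shows that the differences are part of a basis. For each $b'\in B\setminus\{b_0\}$, Step 2 gives $c_{b'}\in\mathbb Z$ and a linear map $\ell_{b'}:\mathbb Z^V\to\mathbb Z$ such that $c_{b'}+\ell_{b'}$ equals $1$ at $b'$ and $0$ on $B\setminus\{b'\}$. For $b,b'\in B\setminus\{b_0\}$,
$$\ell_{b'}(b-b_0)=\big(c_{b'}+\ell_{b'}(b)\big)-\big(c_{b'}+\ell_{b'}(b_0)\big)=\delta_{b,b'} .$$
Consider the homomorphisms
$$\varphi:\mathbb Z^{B\setminus\{b_0\}}\to\mathbb Z^V,\quad e_b\mapsto b-b_0,\qquad\qquad \psi=(\ell_{b'})_{b'}:\mathbb Z^V\to\mathbb Z^{B\setminus\{b_0\}} .$$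
We have shown that $\psi\varphi$ is the identity. So $\varphi$ is injective, and the vectors $b-b_0$ form a basis of its image. Moreover $\mathbb Z^V=\operatorname{im}\varphi\oplus\ker\psi$. Indeed, every $z$ is $\varphi\psi(z)+(z-\varphi\psi(z))$ with the second summand in $\ker\psi$; and if $\varphi(y)\in\ker\psi$, then $y=\psi\varphi(y)=0$. The group $\ker\psi$ is a subgroup of $\mathbb Z^V$, hence free. A basis of $\ker\psi$ together with the vectors $b-b_0$ is a $\mathbb Z$-basis of $\mathbb Z^V$. $\blacksquare$

## Good pairs, covered pairs and independent sets

Lemma 7 does not mention graphs. So let $H=(V,\mathcal F)$ be any hypergraph with $|V|=n\ge1$, and record for which pairs it applies.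

**Definition ($\Gamma_{\rm cov}$, $\Gamma_{\rm good}$).** Define two graphs on $V$. In $\Gamma_{\rm cov}$, distinct $u,v$ are adjacent if and only if some $F\in\mathcal F$ contains both. In $\Gamma_{\rm good}$, distinct $u,v$ are adjacent if and only if there is $S\subseteq V\setminus\{u,v\}$ such that each of $S$, $S\cup\{u\}$, $S\cup\{v\}$, $S\cup\{u,v\}$ is a hyperedge, a singleton, or empty. In this case we call $u,v$ a *good pair*. For a graph $\Gamma$ let $i(\Gamma)$ be the number of its independent sets, including $\emptyset$.

Every good pair is covered, that is, $\Gamma_{\rm good}\subseteq\Gamma_{\rm cov}$: the set $S\cup\{u,v\}$ has at least two elements, so it must be a hyperedge. The two graphs may differ. Let $V=\{1,2,3\}$ and $\mathcal F=\{V\}$. Then $\Gamma_{\rm cov}$ is complete, with $i=4$. No pair is good: $S=\emptyset$ would need the two-element set $\{u,v\}$ to be a hyperedge, and $S=\{w\}$ would need $\{w,u\}$ to be one. So $i(\Gamma_{\rm good})=2^3=8$.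

**Theorem 9.** For every hypergraph $H$,
$$i(\Gamma_{\rm cov})\le\nu(H)\le i(\Gamma_{\rm good}).$$

In the example just given, $b(V)$ takes at most two consecutive values on the roundings of one input. The values $0,1,2,3$ are taken by $1,3,3,1$ assignments, and $a\equiv\frac12$ allows exactly the values $1$ and $2$. So $\nu(H)=6$, and both inequalities can be strict.

*Proof.*

**Step 1: the lower bound.** This step generalizes Lemma 2. Take $a\equiv\epsilon$ with $0<\epsilon<1/n$, and let $b$ be the indicator vector of an independent set of $\Gamma_{\rm cov}$. Any two vertices of a hyperedge are adjacent in $\Gamma_{\rm cov}$, so a hyperedge contains at most one vertex of the independent set. Hence $b(F)\in\{0,1\}$ for every nonempty $F\in\mathcal F$, while $0<a(F)<1$, and so $|b(F)-a(F)|<1$. An empty hyperedge imposes no condition. Different independent sets give different $b$.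

**Step 2: affine products for good pairs.** This step translates good pairs into relations on $B$. Let $B\ne\emptyset$ be the set of global roundings of some $a\in[0,1]^V$ (if $B=\emptyset$ there is nothing to bound). Hyperedges are tight for $B$ by Lemma 5, singletons are tight because $B$ is binary, and $\emptyset$ is tight. By Lemma 7, $x_ux_v$ is integral affine on $B$ for every edge $uv$ of $\Gamma_{\rm good}$.

**Step 3: reducing monomials.** We no longer have a relation for every pair, so we keep more generators than $1$ and $x_v$. For $T\subseteq V$ put $x_T=\prod_{v\in T}x_v$, with $x_\emptyset=1$. Let $M$ be the $\mathbb Z$-span of the functions $x_I$ on $B$ with $I$ independent in $\Gamma_{\rm good}$. We claim that $x_T\in M$ for all $T\subseteq V$, by induction on $|T|$. If $T$ is independent, as it is for $|T|\le1$, this holds by definition. Otherwise $T$ contains an edge $uv$ of $\Gamma_{\rm good}$. Put $T'=T\setminus\{u,v\}$ and, by Step 2, write $x_ux_v=c+\sum_w c_wx_w$ on $B$ with integer coefficients. Multiplying by $x_{T'}$ and using $x_w^2=x_w$ when $w\in T'$, we get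
$$x_T=c\,x_{T'}+\sum_w c_w\,x_{T'\cup\{w\}} .$$
Since $|T'|=|T|-2$, all sets on the right have at most $|T|-1$ elements, and the right side is in $M$ by induction.

**Step 4: the count.** This step turns the generators of $M$ into a bound. Expanding the product (4), each indicator $\mathbf 1_{\{b\}}$, $b\in B$, is an integer combination of functions $x_T$, so it lies in $M$. Hence $M=\mathbb Z^B$. This module of rank $|B|$ is generated by $i(\Gamma_{\rm good})$ elements, so $|B|\le i(\Gamma_{\rm good})$. $\blacksquare$

## Exact values, bounded path lengths and disconnected graphs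

**Corollary 10.**

1. If every two vertices lying in a common hyperedge form a good pair ($\Gamma_{\rm cov}=\Gamma_{\rm good}=:\Gamma$), then $\nu(H)=i(\Gamma)$. In particular, for such $H$, $\nu(H)=n+1$ if and only if every pair of vertices lies in a common hyperedge.
2. Let $G$ be any positively weighted graph on $n$ nodes, possibly disconnected, let $0\le t\le\infty$, and let $H_G^{\le t}$ be the hypergraph of vertex sets of shortest paths of total weight at most $t$. Then $\nu(H_G^{\le t})=i(\Gamma_t)$, where in $\Gamma_t$ we have $u\sim v$ if and only if $u\ne v$, $\operatorname{dist}_G(u,v)<\infty$ and $\operatorname{dist}_G(u,v)\le t$. In particular, for $t=\infty$ and $G$ with components of sizes $n_1,\dots,n_r$, $\nu(H_G)=\prod_j(n_j+1)$; for $r=1$ this is Theorem 3. Consequently $\nu(H_G)=n+1$ if and only if $G$ is connected.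
3. If a hypergraph $H$ on $n$ vertices has a pair of vertices lying in no common hyperedge, then $\nu(H)\ge n+2$. If all pairs are good, then $\nu(H)=n+1$.

*Proof.* Throughout we use this observation. A graph $\Gamma$ on $n$ vertices has $i(\Gamma)\ge n+1$, because $\emptyset$ and the $n$ singletons are independent. Equality holds if and only if $\Gamma$ is complete, since a nonadjacent pair is one more independent set, and in a complete graph no set with two or more vertices is independent.

**Part 1.** This part needs only that the two bounds coincide. If $\Gamma_{\rm cov}=\Gamma_{\rm good}=\Gamma$, Theorem 9 gives $\nu(H)=i(\Gamma)$. By the observation this is $n+1$ if and only if $\Gamma=\Gamma_{\rm cov}$ is complete, that is, every pair lies in a common hyperedge.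

**Part 2.** We show that $\Gamma_{\rm cov}$, $\Gamma_{\rm good}$ and $\Gamma_t$ are the same graph for $H_G^{\le t}$. A subpath of a shortest path of weight at most $t$ is again a shortest path, by Step 1 of the proof of Theorem 3 (which did not use connectedness), and has weight at most $t$ because weights are positive.

Suppose $u\ne v$ lie on a common shortest path of weight at most $t$. The subpath between them is a shortest path of weight at most $t$, so $\operatorname{dist}_G(u,v)$ is finite and at most $t$. Thus $\Gamma_{\rm cov}\subseteq\Gamma_t$. Conversely, let $u\sim v$ in $\Gamma_t$. Take a shortest path from $u$ to $v$; its weight is at most $t$. Let $S$ be the set of its interior vertices. Then $S\cup\{u,v\}$, $S\cup\{u\}$, $S\cup\{v\}$ are vertex sets of subpaths, hence hyperedges, and $S$ is a hyperedge or empty. So $u,v$ is a good pair. Altogether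
$$\Gamma_t\subseteq\Gamma_{\rm good}\subseteq\Gamma_{\rm cov}\subseteq\Gamma_t ,$$
and Part 1 gives $\nu(H_G^{\le t})=i(\Gamma_t)$.

For $t=\infty$, two distinct vertices are adjacent in $\Gamma_\infty$ if and only if they lie in the same component of $G$. So $\Gamma_\infty$ is a disjoint union of complete graphs on $n_1,\dots,n_r$ vertices. An independent set chooses at most one vertex from each, independently, so $i(\Gamma_\infty)=\prod_j(n_j+1)$. For $r=1$ this is $n+1$. For $r\ge2$, expanding the product gives $1+\sum_jn_j=n+1$ plus further positive terms, such as $n_1n_2$, so it exceeds $n+1$.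

**Part 3.** This part combines Theorem 9 with the observation. If some pair lies in no common hyperedge, $\Gamma_{\rm cov}$ is not complete, so $\nu(H)\ge i(\Gamma_{\rm cov})\ge n+2$. If all pairs are good, $\Gamma_{\rm good}$ is complete, so $\nu(H)\le i(\Gamma_{\rm good})=n+1$, and $\nu(H)\ge i(\Gamma_{\rm cov})\ge n+1$. $\blacksquare$

For an example of Part 2, take the unweighted path on the vertices $1,2,3$ and $t=1$. The hyperedges are the singletons, $\{1,2\}$ and $\{2,3\}$, and $\Gamma_1$ is the path itself. Its independent sets are $\emptyset,\{1\},\{2\},\{3\},\{1,3\}$, so $\nu(H_{P_3}^{\le1})=5$. With $t=2$ the set $\{1,2,3\}$ becomes a hyperedge, $\Gamma_2$ is complete, and the value drops to $4$, in agreement with Proposition 1.
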